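\title{Orthogonal Grid Vertex Unfoldings of Orthogonal Polyhedra}

\begin{abstract}
In a grid vertex unfolding, the surface of an orthogonal polyhedron, cut into rectangles by all axis-perpendicular planes through its vertices, is laid out in the plane without overlap so that the rectangles stay connected through shared edges or shared vertices. The unfolding is orthogonal if all rectangles are placed with sides parallel to the axes. We prove that every orthogonal polyhedron, of any genus, has an orthogonal grid vertex unfolding. In particular, no grid vertex-unfoldable orthogonal polyhedron lacks an orthogonal one, which answers a published open problem. The proof selects two corners of each rectangle so that the selected pairs form a connected multigraph with all degrees even; an Euler circuit of this multigraph is a cyclic chain of rectangles, and such a chain, cut open anywhere, can be placed in consecutive vertical strips.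
\end{abstract}

\section{The question and the answer}

\subsection*{Definitions}

An \emph{orthogonal polyhedron} is a polyhedron whose surface is a connected closed $2$-manifold and each of whose faces is perpendicular to one of the three coordinate axes. As usual, an edge separates two faces with different normal axes, the endpoints of an edge are vertices of the polyhedron, and every face has vertices of the polyhedron on its boundary. The \emph{gridded surface} is obtained by intersecting the surface with every plane that passes through a vertex of the polyhedron and is perpendicular to a coordinate axis. This divides the faces into rectangles, the \emph{grid faces}; their sides are the \emph{grid edges} and their corners the \emph{grid vertices}.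

A \emph{grid vertex unfolding} of an orthogonal polyhedron cuts its surface along grid edges and places every grid face $f$ in the plane by an orientation-preserving isometry $\phi_f$, so that the outer side of every face is up. Two grid faces $f,g$ are \emph{joined} in the layout if they share a grid edge $e$ of the surface and $\phi_f=\phi_g$ on $e$, or if they share a grid vertex $v$ of the surface and $\phi_f(v)=\phi_g(v)$. Two conditions are imposed:
\begin{itemize}
\item the interiors of the placed faces are pairwise disjoint;
\item the graph whose nodes are the grid faces and whose links are the joins is connected. (Contact in the plane that is not a join does not count.)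
\end{itemize}
Faces joined at a common vertex may appear around it in a different cyclic order than on the surface. The polyhedron is \emph{grid vertex-unfoldable} if it has a grid vertex unfolding. The unfolding is \emph{orthogonal} if every side of every placed grid face is parallel to one of the two coordinate axes of the plane. A \emph{vertex unfolding}, without the word grid, is defined in the same way with the faces of the polyhedron in place of the grid faces and with cuts only along its edges.

\subsection*{The question}

Two rectangles joined along a common edge automatically have parallel sides. A join at a vertex is different. If it is the only join between two parts of the layout, it acts as a hinge: one part may be turned about it through any angle that causes no overlap. An orthogonal unfolding gives this freedom up, and at each hinge only finitely many positions remain. One may therefore suspect that some polyhedra need oblique angles. Open Problem~4 of \cite{vufortho} asks exactly this: \emph{does there exist a grid vertex-unfoldable orthogonal polyhedron with no orthogonal grid vertex unfolding?} That paper quotes two related results: every orthogonal polyhedron of genus $0$ or $1$ has a grid vertex unfolding, and there is an orthogonal polyhedron with no vertex unfolding.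

The answer is no, for a strong reason.

\begin{theorem}\label{thm:main}
Every orthogonal polyhedron, of arbitrary genus, has an orthogonal grid vertex unfolding. Moreover, its grid faces can be put in a cyclic order $F_1,\dots,F_n$ such that, cut open anywhere, they can be laid out from left to right in consecutive vertical strips with disjoint interiors, one face per strip, consecutive faces being joined at a common grid vertex.
\end{theorem}

Hence for orthogonal polyhedra the three classes ``all'', ``grid vertex-unfoldable'' and ``orthogonally grid vertex-unfoldable'' coincide, in every genus. In particular, the quoted result for genus $0$ and $1$ extends to all genera, in the orthogonal form. There is no conflict with the polyhedron that has no vertex unfolding, since that statement concerns the faces before they are subdivided.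

\subsection*{Plan}

The geometry disappears at once. Suppose that the faces form a chain in which each face is entered at one corner and exited at a \emph{different} corner. Then each face can be turned so that the entry is on its left side and the exit on its right side, and the chain runs through disjoint vertical strips (Lemma~\ref{lem:strips}). To find a chain, choose two corners of every face and regard the face as an edge joining them. A cyclic chain through all faces is then an Euler circuit. So we need a choice of corners for which all degrees are even and everything is connected.

Section~\ref{sec:reduction} makes this reduction and Section~\ref{sec:cube} carries it out on the cube. Section~\ref{sec:even} writes down a choice with even degrees, using only parities of grid coordinates. This choice can be disconnected. In Section~\ref{sec:connect} we show that it is enough to connect any two faces that share a grid edge parallel to the $y$- or $z$-axis. Among these edges only one special kind can separate two faces, and there we repair the choice by local swaps.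

\section{Reduction to an Euler circuit}\label{sec:reduction}

\subsection*{Sets of cells}

The proof uses very little of the polyhedron. We isolate what it uses.

Take finitely many planes perpendicular to each coordinate axis,
\[
x=\xi_0<\xi_1<\cdots,\qquad y=\eta_0<\eta_1<\cdots,\qquad z=\zeta_0<\zeta_1<\cdots .
\]
These \emph{grid planes} define a rectilinear grid in $\mathbb R^3$. Write $(i,j,k)$ for the \emph{grid point} $(\xi_i,\eta_j,\zeta_k)$; we refer to points by these indices only. A \emph{cell} is a rectangle that lies in a grid plane and is bounded by consecutive grid planes of the two other families. Two distinct cells meet in the empty set, in a common corner, or in a common side. We consider a finite nonempty set $Q$ of cells with two properties: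
\begin{itemize}
\item[(i)] every side of a member of $Q$ is a side of exactly two members of $Q$;
\item[(ii)] the graph on $Q$ in which two cells are adjacent if they share a side is connected.
\end{itemize}

\begin{lemma}\label{lem:surface}
Let the grid planes be all planes that pass through a vertex of an orthogonal polyhedron $P$ and are perpendicular to an axis. Then the grid faces of $P$ are cells, and the set $Q$ of grid faces satisfies \textup{(i)} and \textup{(ii)}.
\end{lemma}

\begin{proof}
An edge of $P$ separates faces with different normal axes, so it is parallel to the third axis. Its endpoints are vertices of $P$, so it lies in two grid planes, the ones that contain an endpoint and are parallel to the edge, and it ends at grid points. A face of $P$ has a vertex of $P$ on its boundary, so it lies in a grid plane. Its boundary edges lie on intersections of that plane with other grid planes. So the interior of a cell in that plane does not meet the boundary of the face and lies either inside or outside the face. Hence the face is a union of cells, and gridding cuts it into exactly these cells.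

(i) Let $w$ be a relative interior point of a side $e$ of a member of $Q$. Only cells with side $e$ contain $w$. So near $w$ the surface consists of half-discs glued along their common diameter, one for each member of $Q$ with side $e$. At a point of a $2$-manifold without boundary, their number is two.

(ii) Suppose $Q=\Phi\sqcup\Psi$ with both parts nonempty and no side shared between them. Then a cell of $\Phi$ and a cell of $\Psi$ meet at most in a grid vertex. Remove the finitely many grid vertices from the surface. What is left is connected, being a connected $2$-manifold minus finitely many points. But it is the disjoint union of two nonempty relatively closed sets, the parts covered by $\Phi$ and by $\Psi$, a contradiction.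
\end{proof}

Theorem~\ref{thm:main} is thus a special case of the following theorem, which allows non-manifold vertices.

\begin{theorem}\label{thm:cells}
Let $Q$ be a finite nonempty set of cells of a rectilinear grid in $\mathbb R^3$ satisfying \textup{(i)} and \textup{(ii)}. Then there are a cyclic ordering $F_1,\dots,F_n$ of $Q$ and grid points $v_0,v_1,\dots,v_n=v_0$ such that, for every $t$, the points $v_{t-1}$ and $v_t$ are two \emph{distinct} corners of $F_t$. Consequently, for any prescribed choice of the side of each cell that faces up, $Q$ can be laid out orthogonally in the plane so that, for some numbers $c_0<c_1<\dots<c_n$, the cell $F_t$ lies in the strip $c_{t-1}\le x\le c_t$ for every $t$, and $F_t,F_{t+1}$ are joined at $v_t$ for $1\le t<n$.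
\end{theorem}

From now on, $Q$ is a set of cells as in Theorem~\ref{thm:cells}, its members are called \emph{faces}, and an \emph{edge} (of $Q$) is a side of a face. The multigraphs below also have edges; these are pairs of corners assigned to faces, and it will be clear which kind is meant.

\subsection*{From a chain to strips}

\begin{lemma}\label{lem:strips}
Let $F_1,\dots,F_n$ be an ordering of $Q$ and let $v_0,\dots,v_n$ be grid points such that $v_{t-1}$ and $v_t$ are distinct corners of $F_t$ for every $t$. Then the layout described in Theorem~\ref{thm:cells} exists.
\end{lemma}

\begin{proof}
Choose any point of the plane as the image of $v_0$ and place $F_1,F_2,\dots,F_n$ in turn. View $F_t$ from the side that is to face up, with its sides parallel to the axes, and rotate it by a multiple of $90^\circ$ as follows.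
\begin{itemize}
\item If $v_{t-1},v_t$ are opposite corners, make $v_{t-1}$ the lower left corner; then $v_t$ is the upper right corner.
\item If they are adjacent corners, make the side directed from $v_{t-1}$ to $v_t$ point in the $+x$ direction.
\end{itemize}
In both cases $v_{t-1}$ is on the left side and $v_t$ on the right side of the rectangle. Now translate it so that $v_{t-1}$ falls on its given image: the chosen point if $t=1$, and its image in the already placed $F_{t-1}$ if $t>1$. Only rotations and translations are used, so the prescribed side remains up. Let $c_0$ be the $x$-coordinate of the chosen image of $v_0$ and, for $t\ge1$, let $c_t$ be that of the image of $v_t$ in the placed $F_t$. Then $c_{t-1}<c_t$ and $F_t$ lies in the strip $c_{t-1}\le x\le c_t$. Hence the interiors are pairwise disjoint. By construction $F_t$ and $F_{t+1}$ are joined at $v_t$ for $1\le t<n$, so the graph of joins is connected.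
\end{proof}

If moreover $v_n=v_0$, then the ordering is cyclic and the lemma applies to it no matter which face is taken first.

\subsection*{From corner pairs to a chain}

A \emph{selection} $p$ assigns to each face $F$ a set $p(F)$ of two distinct corners of $F$. Let $H_p$ be the multigraph on the grid points that has one edge $p(F)$ for each $F\in Q$. It has no loops, but it may have parallel edges and isolated points. Write $F\sim_p G$ if the edges $p(F)$ and $p(G)$ lie in the same component of $H_p$. Call $p$ \emph{even} if all degrees of $H_p$ are even.

Recall Euler's theorem: a finite multigraph has a closed trail that uses every edge exactly once if all degrees are even and all its edges lie in one component. Such a trail in $H_p$ visits points $v_0,v_1,\dots,v_n=v_0$ through edges $p(F_t)=\{v_{t-1},v_t\}$, which is exactly the cyclic ordering wanted in Theorem~\ref{thm:cells}. So the theorem is reduced to this task: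
\begin{quote}
\emph{Find an even selection $p$ with $F\sim_pG$ for all $F,G\in Q$.}
\end{quote}

\section{The cube}\label{sec:cube}

Let $Q$ be the six faces of a cube with corners $(i,j,k)$, $i,j,k\in\{0,1\}$, written $000,\dots,111$. Let $X_0,X_1$ be the faces with $i=0,1$; similarly $Y_0,Y_1$ and $Z_0,Z_1$ for $j$ and $k$. Color $(i,j,k)$ black if $i+j+k$ is even and white otherwise. Every face has two black corners, opposite to each other, so the obvious symmetric selection takes the black diagonal of every face. But this gives the complete graph on the four black points $000,011,101,110$, in which all degrees are $3$.

If we leave out $Z_0$ and $Z_1$, the other four diagonals form a cycle: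
\[
000\overset{X_0}{\text{---}}011\overset{Y_1}{\text{---}}110\overset{X_1}{\text{---}}101\overset{Y_0}{\text{---}}000 .
\]
Now the two missing faces must be inserted without spoiling the parities. The face $Z_0$ shares with $Y_1$ the edge $\{010,110\}$. We let $Y_1$ stop short: instead of running from $011$ to $110$ it runs from $011$ to the white corner $010$, and $Z_0$ covers the rest of the way, from $010$ to $110$. Similarly $Z_1$ shares with $Y_0$ the edge $\{001,101\}$, and the step of $Y_0$ from $101$ to $000$ is replaced by a step of $Z_1$ from $101$ to $001$ and a step of $Y_0$ from $001$ to $000$. The result is a six-cycle through all faces,
\[
000\overset{X_0}{\text{---}}011\overset{Y_1}{\text{---}}010\overset{Z_0}{\text{---}}110\overset{X_1}{\text{---}}101\overset{Z_1}{\text{---}}001\overset{Y_0}{\text{---}}000 ,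
\]
and Lemma~\ref{lem:strips} turns it into the layout of Figure~\ref{fig:cube}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray] (0,0)--(2.2,0)--(2.2,2.2)--(0,2.2)--cycle;
\draw[gray] (0.9,0.6)--(3.1,0.6)--(3.1,2.8)--(0.9,2.8)--cycle;
\draw[gray] (0,0)--(0.9,0.6) (2.2,0)--(3.1,0.6) (2.2,2.2)--(3.1,2.8) (0,2.2)--(0.9,2.8);
\draw[very thick] (0,0)--(0.9,2.8)--(0.9,0.6)--(3.1,0.6)--(2.2,2.2)--(0,2.2)--cycle;
\fill (0,0) circle (2.2pt) (3.1,0.6) circle (2.2pt) (2.2,2.2) circle (2.2pt) (0.9,2.8) circle (2.2pt);
\filldraw[fill=white] (2.2,0) circle (2.2pt) (0.9,0.6) circle (2.2pt) (0,2.2) circle (2.2pt) (3.1,2.8) circle (2.2pt);
\node[below] at (0,0) {\scriptsize 000};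
\node[below] at (2.2,0) {\scriptsize 100};
\node[below right] at (0.9,0.6) {\scriptsize 010};
\node[right] at (3.1,0.6) {\scriptsize 110};
\node[left] at (0,2.2) {\scriptsize 001};
\node[above left] at (2.2,2.2) {\scriptsize 101};
\node[above] at (0.9,2.8) {\scriptsize 011};
\node[above] at (3.1,2.8) {\scriptsize 111};
\begin{scope}[xshift=4.9cm]
\draw (0,0) rectangle (1,1) (1,0) rectangle (2,1) (2,1) rectangle (3,2);
\draw (3,1) rectangle (4,2) (4,1) rectangle (5,2) (5,2) rectangle (6,3);
\node at (0.5,0.5) {$X_0$};
\node at (1.5,0.5) {$Y_1$};
\node at (2.5,1.5) {$Z_0$};
\node at (3.5,1.5) {$X_1$};
\node at (4.5,1.5) {$Z_1$};
\node at (5.5,2.5) {$Y_0$};
\fill (0,0) circle (2.2pt) (1,1) circle (2.2pt) (3,1) circle (2.2pt) (4,2) circle (2.2pt) (6,2) circle (2.2pt);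
\filldraw[fill=white] (2,1) circle (2.2pt) (5,2) circle (2.2pt);
\node[below] at (0,0) {\scriptsize 000};
\node[above] at (1,1) {\scriptsize 011};
\node[below right] at (2,1) {\scriptsize 010};
\node[below] at (3,1) {\scriptsize 110};
\node[above] at (4,2) {\scriptsize 101};
\node[below right] at (5,2) {\scriptsize 001};
\node[right] at (6,2) {\scriptsize 000};
\end{scope}
\end{tikzpicture}
\caption{Left: a cube with its corners colored by the parity of $i+j+k$ (the $y$-axis points to the back). The heavy closed curve uses two corners of each of the six faces. Right: the orthogonal layout obtained by following this curve from $000$, outer sides up, one face per vertical strip. Only the joins at the five marked points between consecutive faces are used; the two images of $000$ are the ends of the chain, and other contacts play no role.}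
\label{fig:cube}
\end{figure}

Two features of the cube carry over. The black diagonals of the faces that are \emph{not} perpendicular to the $z$-axis always give even degrees. And a face perpendicular to the $z$-axis can be inserted as a detour into the step of a face perpendicular to the $y$-axis with which it shares an edge, provided that no other face is inserted there. In general there may not be enough such partners. But two faces perpendicular to the $z$-axis that share an edge can also be partners of each other: if both take the two ends of that edge, parities are again preserved. The next section gives a rule that determines all partners.

\section{An even selection}\label{sec:even}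

\subsection*{Parities}

A face has type $X$, $Y$ or $Z$ if it is perpendicular to the $x$-, $y$- or $z$-axis. An edge is an \emph{$x$-edge}, \emph{$y$-edge} or \emph{$z$-edge} if it is parallel to that axis. So a type $X$ face has two $y$-edges and two $z$-edges, a type $Y$ face two $x$-edges and two $z$-edges, and a type $Z$ face two $x$-edges and two $y$-edges.

A grid point $(i,j,k)$ is \emph{black} if $i+j+k$ is even and \emph{white} otherwise. Every edge has one black and one white end. Every face has two black corners, opposite to each other, and two white ones.

Along an $x$-edge the indices $j,k$ are constant; call the edge \emph{odd} if $j+k$ is odd. The two $x$-edges of a face of type $Y$ have the same $j$ and consecutive $k$; those of a face of type $Z$ have the same $k$ and consecutive $j$. So each face of type $Y$ or $Z$ has exactly one odd $x$-edge. By (i), each odd $x$-edge is a side of exactly two faces, which have type $Y$ or $Z$. Hence \emph{the odd $x$-edges partition the faces of types $Y$ and $Z$ into pairs}. This is the rule for the partners.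

\subsection*{Construction of $p_0$}

\emph{Step 1.} Assign to each face of type $X$ or $Y$ its two black corners. Faces of type $Z$ get nothing yet.

\emph{Step 2.} Let $s=\{v,f\}$ be an odd $x$-edge, with $v$ black and $f$ white, and consider the pair of faces that share $s$.
\begin{itemize}
\item Two faces of type $Y$: change nothing.
\item Two faces of type $Z$: assign $\{v,f\}$ to both.
\item A face $\rho$ of type $Y$ and a face $q$ of type $Z$: after Step~1, $\rho$ has $\{u,v\}$, where $u$ is its corner opposite $v$. Replace this by $\{u,f\}$, and assign $\{f,v\}$ to $q$.
\end{itemize}
Each face of type $Y$ or $Z$ is in exactly one pair. So the steps define a selection $p_0$ on all of $Q$.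

\begin{lemma}\label{lem:p0}
The selection $p_0$ is even and has the following properties.
\begin{itemize}
\item[\textup{(P1)}] For a face $\xi$ of type $X$, $p_0(\xi)$ consists of the two black corners of $\xi$. It contains exactly one end, the black one, of each of the two $y$-edges of $\xi$.
\item[\textup{(P2)}] For a face $q$ of type $Z$, $p_0(q)$ consists of the two ends of the odd $x$-edge of $q$.
\item[\textup{(P3)}] For a face $F$ of type $X$ or $Y$, the component of $H_{p_0}$ that contains the edge $p_0(F)$ contains both black corners of $F$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Degrees after Step 1.} White points have degree $0$. The degree of a black point $w$ is the number of faces of type $X$ or $Y$ with corner $w$. Each such face has exactly one $z$-edge containing $w$. Conversely, by (i) each $z$-edge at $w$ is a side of exactly two faces, and both have type $X$ or $Y$. So the degree of $w$ is twice the number of $z$-edges at $w$.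

\emph{Degrees after Step 2.} A pair of type $Y$ faces changes nothing. A pair of type $Z$ faces raises the degrees of $v$ and $f$ by $2$. For a mixed pair, the edge $uv$ of the multigraph is replaced by the path $u$--$f$--$v$, which raises the degree of $f$ by $2$ and preserves all others. So all degrees stay even.

\emph{Properties.} (P1) and (P2) are read off from the construction; for (P1), the black corners of $\xi$ are opposite, so there is one on each of its two $y$-edges. For (P3), if $p_0(F)$ is not the set of black corners of $F$, then $F$ is the face $\rho$ of a mixed pair. Its black corners are $u$ and $v$, and they are connected by the edges $p_0(\rho)=\{u,f\}$ and $p_0(q)=\{f,v\}$.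
\end{proof}

\section{Making the selection connected}\label{sec:connect}

\subsection*{The faces are connected across $y$- and $z$-edges}

By (ii), it would suffice to have $F\sim G$ whenever $F$ and $G$ share an edge. But $x$-edges are special in our construction, and we would rather say nothing about what happens across them. The next lemma permits this.

\begin{lemma}\label{lem:yz}
The graph on $Q$ in which two faces are adjacent if they share a $y$-edge or a $z$-edge is connected.
\end{lemma}

\begin{proof}
Let $\Phi$ be the set of faces of one component of this graph, and let $\delta$ be the set of edges that are sides of exactly one face of $\Phi$. If a $y$-edge or $z$-edge is a side of a face of $\Phi$, then both faces that contain it are in $\Phi$. So all members of $\delta$ are $x$-edges.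

Let $w$ be a grid point and, for an edge $e$ at $w$, let $n_e\in\{0,1,2\}$ be the number of faces of $\Phi$ with side $e$. Each face of $\Phi$ with corner $w$ has exactly two sides at $w$. So $\sum_{e\ni w}n_e$ is even, and an even number of members of $\delta$ contain $w$.

Suppose $\delta\ne\emptyset$. Among the ends of members of $\delta$, let $w$ be one with largest $x$-coordinate. At most two $x$-edges contain $w$, and the one that leaves $w$ in the $+x$ direction, if it exists, is not in $\delta$ by the choice of $w$. So exactly one member of $\delta$ contains $w$, a contradiction. Hence $\delta=\emptyset$: no edge is shared by a face in $\Phi$ and a face outside. By (ii), $\Phi=Q$.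
\end{proof}

\subsection*{Where $p_0$ may fail}

We now determine across which $y$- and $z$-edges the selection $p_0$ may fail to connect two faces.

\begin{lemma}\label{lem:exceptional}
Let the faces $F,G$ share a $y$-edge or a $z$-edge $e$. Then $F\sim_{p_0}G$, except possibly if $e$ is a $y$-edge whose constant index $i$ is even and one of $F,G$ is a face $\xi$ of type $X$ and the other a face $q$ of type $Z$. In this exceptional situation, let $a$ be the end of $e$ with $j+k$ odd and $a'$ its other end. Then $a$ is white, $a'$ is black,
\[
p_0(\xi)\cap e=\{a'\}\qquad\text{and}\qquad p_0(q)\cap e=\{a\}.
\]
\end{lemma}

\begin{proof}
Suppose first that $e$ is a $z$-edge. Then $F$ and $G$ have type $X$ or $Y$, and the black end of $e$ is a corner of both. By (P3) it lies in the component of $p_0(F)$ and in that of $p_0(G)$. So $F\sim_{p_0}G$.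

Now let $e$ be a $y$-edge. Its indices $i,k$ are constant and its ends have consecutive values of $j$, so exactly one end $a$ has $j+k$ odd. The faces $F,G$ have type $X$ or $Z$.
\begin{itemize}
\item Both of type $X$: by (P1), both $p_0(F)$ and $p_0(G)$ contain the black end of $e$, so $F\sim_{p_0}G$.
\item Both of type $Z$: each of the two $x$-edges of such a face meets $e$ in one end of $e$, and the odd one passes through $a$. By (P2), both $p_0(F)$ and $p_0(G)$ contain $a$, so $F\sim_{p_0}G$.
\item One face $\xi$ of type $X$ and one face $q$ of type $Z$: for the same reason as in the previous case, $p_0(q)\cap e=\{a\}$. If $i$ is odd, then $i+j+k$ is even at $a$, so $a$ is black. By (P1), $a\in p_0(\xi)$, and $\xi\sim_{p_0}q$. If $i$ is even, then $a$ is white and $a'$ is black, and $p_0(\xi)\cap e=\{a'\}$ by (P1).\qedhere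
\end{itemize}
\end{proof}

Call a $y$-edge with even index $i$ \emph{exceptional} if it is shared by a face of type $X$ and a face of type $Z$. At an exceptional edge, $p_0$ uses opposite ends for the two faces. This need not disconnect the faces: in the cube, $\{000,010\}$ is exceptional for $X_0$ and $Z_0$, but all faces are on one cycle. On a larger surface it can.

\begin{example}\label{ex:box}
Take grid points with indices $i,j\in\{0,1,2\}$ and $k\in\{0,1\}$, written $000,\dots,221$, and let $Q$ be the set of all cells on the boundary of the box that they span. It consists of $8$ side faces (of types $X$ and $Y$), $4$ top faces and $4$ bottom faces. The black diagonals of the side faces form the cycle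
\[
000,\ 101,\ 200,\ 211,\ 220,\ 121,\ 020,\ 011,\ 000 .
\]
On the top, where $k=1$, the odd $x$-edges have $j=0$ or $j=2$. Each of the four is shared by a top face and a side face of type $Y$, so the top faces are inserted as four detours, and these $12$ faces form one circuit.

On the bottom, where $k=0$, the odd $x$-edges have $j=1$; they are $\{010,110\}$ and $\{110,210\}$. Let $B_{ab}$, $a,b\in\{0,1\}$, be the bottom face with $i\in\{a,a+1\}$ and $j\in\{b,b+1\}$. The first odd edge is shared by $B_{00}$ and $B_{01}$, the second by $B_{10}$ and $B_{11}$. So
\[
p_0(B_{00})=p_0(B_{01})=\{010,110\},\qquad p_0(B_{10})=p_0(B_{11})=\{110,210\}.
\]
No other face selects one of the points $010,110,210$: only bottom faces contain $110$, and a white point is selected only by the two faces at an odd $x$-edge that ends there. So the edges of $H_{p_0}$ lie in two components.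

The edge $\{000,010\}$ is exceptional, shared by $B_{00}$ and the face $\xi$ of type $X$ with black corners $000,011$. There $\xi$ selects $000$ and $B_{00}$ selects $010$. Let them exchange these two points: now $\xi$ has $\{010,011\}$ and $B_{00}$ has $\{000,110\}$. The step of the long circuit from $000$ to $011$, formerly made by $\xi$, can now be made along
\[
000\overset{B_{00}}{\text{---}}110\overset{B_{10}}{\text{---}}210\overset{B_{11}}{\text{---}}110\overset{B_{01}}{\text{---}}010\overset{\xi}{\text{---}}011 ,
\]
and all $16$ faces are on one circuit.
\end{example}

\subsection*{The swap}

The exchange in the example preserves all degrees, because each of the two points is given up once and taken up once. We show that such an exchange between faces of two different components always merges these components.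

\begin{lemma}\label{lem:swap}
Let $p$ be an even selection and let $F\not\sim_pG$ be faces that share an edge $\{a,a'\}$, with $p(F)=\{a',r\}$ and $p(G)=\{a,b\}$. Put $p'(F)=\{a,r\}$, $p'(G)=\{a',b\}$, and $p'=p$ on all other faces. Then $p'$ is an even selection. In passing from $H_p$ to $H_{p'}$, the component $C_1$ of $p(F)$ and the component $C_2$ of $p(G)$ are merged into one component that contains all their vertices and the edges of all their faces. The other components are unchanged.
\end{lemma}

\begin{proof}
The points $a',r$ are vertices of $C_1$ and $a,b$ are vertices of $C_2$. So $a\ne r$ and $a'\ne b$. Since $a,a'$ are corners of both faces, $p'$ is a selection. Degrees do not change, so $p'$ is even.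

A multigraph with all degrees even has no bridge: if removing an edge disconnected its component, each of the two parts would have exactly one vertex of odd degree, which is impossible. Hence $C_1$ without the edge $p(F)$ is still connected on all vertices of $C_1$, and $C_2$ without the edge $p(G)$ is still connected on all vertices of $C_2$. The new edge $\{a,r\}$ connects these two parts, and the new edge $\{a',b\}$ has both ends in their union.
\end{proof}

The hypothesis $F\not\sim_pG$ matters: a swap between faces that are already equivalent may disconnect them. In the cube, the swap at $\{000,010\}$ would give $X_0$ the pair $\{010,011\}$ and $Z_0$ the pair $\{000,110\}$, and would break the six-cycle into a two-cycle through $X_0,Y_1$ and a four-cycle through the other faces. We therefore treat the exceptional edges one by one and swap only where the two faces are not yet equivalent.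

\subsection*{Proof of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:cells}]
List the exceptional edges and process them one at a time, each once, starting with $p=p_0$. To process $e$, let $\xi$ and $q$ be the faces of type $X$ and $Z$ that share $e$, and let $a,a'$ be as in Lemma~\ref{lem:exceptional}. If $\xi\sim_pq$ for the current selection $p$, do nothing. Otherwise replace $p$ by the selection $p'$ of Lemma~\ref{lem:swap}, with $F=\xi$ and $G=q$.

\emph{The swap is applicable.} We must know that when $e$ is processed, $p(\xi)\cap e=\{a'\}$ and $p(q)\cap e=\{a\}$ still hold. By Lemma~\ref{lem:exceptional} they hold for $p_0$. A swap changes the selection only at the two faces that share the processed edge.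
\begin{itemize}
\item The two $y$-edges of the type $Z$ face $q$ have consecutive indices $i$, so only one of them, $e$, is exceptional. Hence $p(q)=p_0(q)$ until $e$ is processed.
\item The type $X$ face $\xi$ has two $y$-edges, which are disjoint and may both be exceptional. By (P1), $p_0(\xi)$ has one point on each. A swap at one of them moves the point of the selection on that edge to its other end and leaves the other point alone. So the point on $e$ is $a'$ until $e$ is processed.
\end{itemize}

\emph{The result is connected.} By Lemma~\ref{lem:swap}, the selection stays even, and faces that are equivalent under $\sim_p$ remain equivalent after each step. Let $p$ be the final selection. If two faces share a $y$-edge or $z$-edge that is not exceptional, they are equivalent under $\sim_{p_0}$ by Lemma~\ref{lem:exceptional}, hence under $\sim_p$. If they share an exceptional edge, they became equivalent at the latest when it was processed. By Lemma~\ref{lem:yz}, all faces are equivalent under $\sim_p$.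

So $p$ is even and all edges of $H_p$ lie in one component. Euler's theorem gives the cyclic ordering $F_1,\dots,F_n$ and the points $v_0,\dots,v_n=v_0$, as explained in Section~\ref{sec:reduction}. Lemma~\ref{lem:strips} gives the layout.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:surface}, the set of grid faces of the polyhedron satisfies the hypotheses of Theorem~\ref{thm:cells}. Prescribe the outer side of each grid face as the side that faces up. The cyclic ordering may be cut open anywhere before Lemma~\ref{lem:strips} is applied.
\end{proof}

This settles Open Problem~4 of \cite{vufortho}: there is no grid vertex-unfoldable orthogonal polyhedron without an orthogonal grid vertex unfolding.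

\section{The hypotheses and the form of the layout}

\begin{remark}
Condition (i) was used throughout, whenever we spoke of the two faces at an edge; condition (ii) was used only at the end of Lemma~\ref{lem:yz}. Neither can be dropped from the first statement of Theorem~\ref{thm:cells}. A single cell satisfies (ii) but not (i), and it has no cyclic ordering as required, since $n=1$ would force $v_0=v_1$. Two disjoint cubes satisfy (i) but not (ii), and no ordering can pass from one to the other, since they have no common corner.
\end{remark}

\begin{remark}
Conditions (i) and (ii) do not require the neighborhood of a vertex to be a disc. So Theorem~\ref{thm:cells} also covers surfaces with non-manifold vertices, as long as (i) holds and they are connected through edges. It also covers every refinement of a gridded surface by further planes perpendicular to the axes. Indeed, a new edge inside an old cell lies in exactly two new cells, and a part of an old edge lies in one new cell from each of the two old cells at that edge. So (i) still holds, and (ii) holds because the new cells within one old cell are connected through edges.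
\end{remark}

\begin{remark}
The layout is always a monotone chain with one rectangle per vertical strip, and each face uses only two of its corners for the joins of the chain. Since the chain comes from a closed cyclic order, any face may be placed first. The selection and the swaps use only the indices of grid points. So the cyclic order can be chosen to depend only on which cells form the surface, and not on the distances between the grid planes.
\end{remark}

\begin{thebibliography}{1}
\bibitem{vufortho}
\emph{Vertex Unfoldings of Orthogonal Polyhedra: Positive, Negative, and Inconclusive Results},
\texttt{http://andrewwinslow.com/papers/vufortho-cccg18.pdf}.
\end{thebibliography}
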